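# Contractible edges in $k$-connected graphs through laminar families of fragments

## 1. Fragments, and laminar families that cover all edges

All graphs are finite, undirected, without loops or multiple edges. Let $k\ge 2$. A graph $G$ is $k$-connected if it has more than $k$ vertices and no cutset with fewer than $k$ vertices, where $S\subset V(G)$ is a cutset if $G-S$ is disconnected. Write $V=V(G)$ and $n=|V|$. For $A\subseteq V$ let $N(A)$ be the set of vertices outside $A$ that have a neighbor in $A$. We use one consequence of $k$-connectivity again and again:
$$A\ne\emptyset\ \text{ and }\ V\setminus(A\cup N(A))\neq\emptyset\quad\Longrightarrow\quad |N(A)|\ge k, \tag{1}$$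
because $N(A)$ is then a cutset.

**Definition (fragment, separation, covering).** A fragment of a $k$-connected graph $G$ is a nonempty $F\subset V$ with $|N(F)|=k$ and $\bar F:=V\setminus (F\cup N(F))\ne\emptyset$. The unordered pair $\{F,\bar F\}$ is called a separation. The separation, and also each of its two sides, covers an edge $e$ if both ends of $e$ lie in $N(F)$.

Calling $\bar F$ a side needs a check. A vertex outside $\bar F$ with a neighbor in $\bar F$ cannot lie in $F$, since its neighbor would then lie in $N(F)$. So $N(\bar F)\subseteq N(F)$. Since $F$ avoids $\bar F\cup N(\bar F)$, (1) gives $|N(\bar F)|\ge k$, hence $N(\bar F)=N(F)$. Thus $\bar F$ is a fragment, $\bar{\bar F}=F$, and both sides cover the same edges.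

Here is how fragments arise. Let $T$ be a cutset with $|T|=k$ and $F$ a component of $G-T$. Then $N(F)\subseteq T$, and the other components lie outside $F\cup N(F)$, so $|N(F)|\ge k$ by (1). Hence $N(F)=T$ and $F$ is a fragment.

**Definition (laminar family).** A family of sets is laminar if any two members are disjoint or comparable under inclusion.

**Example.** Let $C_n^2$ be the squared cycle with vertex set $\mathbb Z_n$, $n\ge 13$, in which $i$ is joined to $i\pm1$ and $i\pm2$. Delete a set $S$ and split $S$ into maximal runs of consecutive vertices. Two cyclically consecutive survivors are adjacent exactly when at most one deleted vertex lies between them. If at most one run has length at least $2$, the survivors, listed cyclically from just after that run, form a walk along edges, so $G-S$ is connected. If two runs have length at least $2$, no edge jumps over either, so $G-S$ is disconnected. Hence $C_n^2$ is $4$-connected, and its $4$-cutsets are exactly the sets consisting of two separated runs of length $2$. The fragments for $k=4$ are the arcs that such cutsets leave. The singletons $\{i\}$ are fragments, with $N(\{i\})=\{i-2,i-1,i+1,i+2\}$,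 which covers the edges $(i-2)(i-1)$, $(i-1)(i+1)$ and $(i+1)(i+2)$. So the $n$ singletons form a laminar family of fragments that covers every edge.

What such a family is for is counting edges. One fragment covers at most $\binom k2$ edges, and laminar families are small:

**Fact.** A laminar family of distinct nonempty subsets of an $n$-set, $n\ge1$, has at most $2n-1$ members.

*Proof.* Induction on $n$; the case $n=1$ is clear. Adding the ground set keeps the family laminar, so assume it is a member. Let $V_1,\dots,V_m$ be the maximal members other than the ground set; they are disjoint. By induction the family has at most $1+\sum_i(2|V_i|-1)=1+2\sum_i|V_i|-m$ members. This is $1$ if $m=0$, at most $1+2(n-1)-1=2n-2$ if $m=1$, and at most $1+2n-m\le 2n-1$ if $m\ge2$. $\square$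

So a $k$-connected graph whose edges are all covered by a laminar family of fragments has at most $(2n-1)\binom k2$ edges, hence average degree below $2k^2$. Now we say which graphs have all their edges inside $k$-cutsets.

## 2. Contraction and the average-degree threshold

For an edge $e=xy$, the contraction $G/e$ is obtained by deleting $x$ and $y$, adding a new vertex $z$, and joining $z$ to each vertex of $N_G(x)\cup N_G(y)-\{x,y\}$. The edge $e$ of a $k$-connected graph $G$ is called $k$-contractible if $G/e$ is again $k$-connected.

**Fact.** Let $G$ be $k$-connected with $n\ge k+2$. An edge $e=xy$ is not $k$-contractible if and only if some cutset $S$ with $|S|=k$ contains both $x$ and $y$.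

*Proof.* If such an $S$ exists, then $R=(S\setminus\{x,y\})\cup\{z\}$ has $k-1$ elements and $G/e-R=G-S$ is disconnected, so $G/e$ is not $k$-connected. Conversely, $G/e$ has $n-1\ge k+1$ vertices, so if it is not $k$-connected it has a cutset $R$ with $|R|\le k-1$. If $z\notin R$, then $G/e-R$ arises from $G-R$ by contracting $e$. Contraction preserves connectedness, so $G-R$ is disconnected, contradicting $|R|<k$. So $z\in R$. Put $S=(R\setminus\{z\})\cup\{x,y\}$. Then $G-S=G/e-R$ is disconnected and $|S|\le k$, hence $|S|=k$. $\square$

Combined with Section 1: if $n\ge k+2$ and $G$ has no $k$-contractible edge, then every edge is covered by some separation.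

How dense can a $k$-connected graph without a $k$-contractible edge be? Kriesell showed that for every $k\ge2$ there is a number $f(k)$ such that every $k$-connected graph with average degree at least $f(k)$ has a $k$-contractible edge, and that one may take $f(k)\le ck^2\log k$ with an absolute constant $c$. The paper "Conditions for k-connected graphs to have a contractible edge" (http://www.kurims.kyoto-u.ac.jp/~kyodo/kokyuroku/contents/pdf/1986-10.pdf) is the source of the following statement, in which $c$ must not depend on $k$.

**Conjecture A.** There is a constant $c$ such that for every integer $k\ge2$, every finite $k$-connected graph with average degree at least $ck^2$ has a $k$-contractible edge.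

We prove it with $c=2$, and then find the threshold up to an error $O(k)$. Let $a(k)$ be the supremum of the average degrees of $k$-connected graphs without a $k$-contractible edge.

**Theorem 1.** Let $k\ge2$. If $G$ is $k$-connected on $n>3k$ vertices and has no $k$-contractible edge, then $|E(G)|\le(2n-1)\binom k2$, so the average degree is less than $2k(k-1)$. Hence every $k$-connected graph with average degree at least $2k^2$ has a $k$-contractible edge. In particular Conjecture A is true.

**Theorem 2.** (a) $a(k)\le k^2-2k^{3/2}+31k$ for all $k\ge2$. (b) $a(k)\ge k^2-2k^{3/2}-3k$ for all $k\ge9$.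
Hence $a(k)=k^2-2k^{3/2}+O(k)$. In particular average degree at least $k^2$ suffices for every $k\ge241$, while for every $c<1$ the bound $ck^2$ fails for all large $k$.

## 3. Complete graphs, $k=2$, and the squared cycle

The complete graph $K_{k+1}$ is $k$-connected, and contracting an edge leaves only $k$ vertices. So $K_{k+1}$ has no $k$-contractible edge, and $a(k)\ge k$.

For $k=2$ this is everything. Let $G$ be $2$-connected with $n\ge4$ and suppose the ends of every edge form a cutset. Among all edges $xy$ and all components $F$ of $G-\{x,y\}$, choose a pair with $|F|$ minimum. Since $N(F)=\{x,y\}$, the vertex $x$ has a neighbor $z\in F$. Now $\{x,z\}$ is a cutset; let $D$ be a component of $G-\{x,z\}$ that does not contain $y$. Since $N(D)=\{x,z\}$, some vertex $d\in D$ is adjacent to $z$. All neighbors of $z\in F$ lie in $F\cup\{x,y\}$, and $d\ne x,y$, so $d\in F$. As $D$ is connected, avoids $x$ and $y$, and meets the component $F$ of $G-\{x,y\}$, we get $D\subseteq F\setminus\{z\}$, contradicting the choice of $F$. So only $K_3$ remains, and $a(2)=2$.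

For $k=4$ there are arbitrarily large examples: in $C_n^2$ with $n\ge13$ every edge lies in the neighborhood of a vertex, and these neighborhoods are $4$-cutsets, so no edge is $4$-contractible. The average degree is only $4$.

## 4. Pairwise nested cuts are too much to ask

Assume $G$ has no $k$-contractible edge. Choosing one separation for each edge gives $|E(G)|\le|E(G)|\binom k2$, which says nothing. We need a covering set of separations whose number is linear in $n$. The sensible attempt is to choose the separations pairwise nested, where $\{F,\bar F\}$ and $\{F',\bar F'\}$ are nested if some side of one is contained in some side of the other. The tool would be uncrossing: replace two crossing separations by better ones.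

This target cannot be reached. In $C_n^2$, $n\ge 13$, consider the edge $i(i+2)$ and a $4$-cutset $S$ containing it. If $i+1\in S$, then $S$ contains a run of length $3$, which Section 1 forbids. So $i+1\notin S$, and $i$ and $i+2$ lie in different runs of length $2$, which forces $S=\{i-1,i,i+2,i+3\}=N(\{i+1\})$. Hence every covering set of separations contains the separation of every singleton. The separations of $F=\{i\}$ and $F'=\{i+1\}$ are not nested: $i\in N(F')$ and $i+1\in N(F)$, so neither singleton lies in a side of the other separation. The larger sides are not comparable either, since $i+3\in\bar F\setminus\bar F'$ and $i-2\in\bar F'\setminus\bar F$; and a large side does not fit into a singleton.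

The fragments $\{i\}$ and $\{i+1\}$ are nevertheless disjoint, and the counting in Section 1 asked only for a laminar family of fragments, with one side taken from each separation. That is less than nested separations, and it can always be reached when $n>3k$ by taking the smaller side each time.

## 5. Two opposite corners carry the covered edges

Two fragments $F,F'$ with $T=N(F)$, $T'=N(F')$ cut $V$ into nine parts, the intersections of $F,T,\bar F$ with $F',T',\bar F'$. The parts $F\cap F'$ and $\bar F\cap\bar F'$ are opposite corners.

**Lemma 1.** Let $F,F'$ be fragments, $T=N(F)$, $T'=N(F')$, and suppose $X:=F\cap F'\neq\emptyset$ and $Y:=\bar F\cap\bar F'\ne\emptyset$. Then $X,Y$ are fragments with $\bar X=\bar F\cup\bar F'$ and $\bar Y=F\cup F'$, and every edge covered by $F$ or $F'$ is covered by $X$ or $Y$.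

*Proof.* **Step 1.** We compute $N(X)$ and $N(Y)$. Let
$$S_1=(T\cap F')\cup(T\cap T')\cup(F\cap T'),\qquad S_2=(T\cap\bar F')\cup(T\cap T')\cup(\bar F\cap T').$$
Neighbors of $X$ lie in $F\cup T$ because $X\subseteq F$, and in $F'\cup T'$ because $X\subseteq F'$. So $N(X)\subseteq (F\cup T)\cap(F'\cup T')\setminus X=S_1$, and likewise $N(Y)\subseteq S_2$. The set $Y$ is nonempty and disjoint from $X\cup S_1$, and $X$ is nonempty and disjoint from $Y\cup S_2$. So (1) gives $|N(X)|,|N(Y)|\ge k$. On the other hand, the parts $T\cap F'$, $T\cap T'$, $T\cap\bar F'$ partition $T$, and similarly for $T'$, so $|S_1|+|S_2|=|T|+|T'|=2k$. Hence $N(X)=S_1$ and $N(Y)=S_2$, both of size $k$.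

**Step 2.** We identify the other sides. The complement of $X\cup S_1=(F\cup T)\cap(F'\cup T')$ is $\bar F\cup\bar F'$, and the complement of $Y\cup S_2=(\bar F\cup T)\cap(\bar F'\cup T')$ is $F\cup F'$. Both are nonempty, so $X$ and $Y$ are fragments with the stated complements.

**Step 3.** We check that no covered edge is lost. Let $e$ have both ends in $T$. No edge joins $F'$ to $\bar F'$, so the ends of $e$ lie both in $T\cap(F'\cup T')\subseteq S_1$ or both in $T\cap(\bar F'\cup T')\subseteq S_2$. For $e$ with both ends in $T'$, exchange the roles of $F$ and $F'$. $\square$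

**Example.** In $C_{13}^2$ take $F=\{1,2,3\}$ and $F'=\{3,4,5\}$. Then $N(F)=\{12,0,4,5\}$, $\bar F=\{6,\dots,11\}$, $N(F')=\{1,2,6,7\}$, $\bar F'=\{8,\dots,12,0\}$. The corners are $X=\{3\}$ with $N(X)=\{1,2,4,5\}$ and $Y=\{8,\dots,11\}$ with $N(Y)=\{6,7,12,0\}$. The covered edges are $(12)(0)$ and $(4)(5)$ for $F$, and $(1)(2)$ and $(6)(7)$ for $F'$; each lies in $N(X)$ or $N(Y)$.

## 6. A minimum cover with maximum square sum is laminar

**Lemma 2.** Let $G$ be $k$-connected with $n>3k$ and no $k$-contractible edge. Then there is a laminar family $\mathcal F$ of distinct fragments covering every edge of $G$.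

*Proof.* **Step 1.** We choose an extremal cover, so that uncrossing cannot go on forever. Since $n>3k$ implies $n\ge k+2$, every edge is covered by a separation. Among all sets $\mathcal S$ of separations that cover every edge, choose one with $|\mathcal S|$ minimum and, subject to this, with
$$w(\mathcal S)=\sum_{\{F,\bar F\}\in\mathcal S}\big(|F|^2+|\bar F|^2\big)\quad\text{maximum.}$$

**Step 2.** We show that two opposite nonempty corners force comparability. For distinct separations $\{F,\bar F\}\ne\{F',\bar F'\}$ in $\mathcal S$,
$$F\cap F'\ne\emptyset\ \text{ and }\ \bar F\cap\bar F'\neq\emptyset\quad\Longrightarrow\quad F\subseteq F'\ \text{ or }\ F'\subseteq F. \tag{2}$$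
Here $F$ and $F'$ may be any sides of the two separations. Replace the two separations by $\{X,\bar X\}$ and $\{Y,\bar Y\}$ from Lemma 1. The new set covers every edge and is not larger than $\mathcal S$, so by minimality it has the same size. In particular the two new separations are distinct and were not already among the others. So $w$ changes by exactly
$$|F\cap F'|^2+|F\cup F'|^2-|F|^2-|F'|^2+|\bar F\cap\bar F'|^2+|\bar F\cup\bar F'|^2-|\bar F|^2-|\bar F'|^2 .$$
For finite sets $A,B$ with $\alpha=|A\setminus B|$, $\beta=|B\setminus A|$, $\gamma=|A\cap B|$ we have $\gamma^2+(\alpha+\beta+\gamma)^2-(\alpha+\gamma)^2-(\beta+\gamma)^2=2\alpha\beta$. So the change equals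
$$2|F\setminus F'||F'\setminus F|+2|\bar F\setminus\bar F'||\bar F'\setminus\bar F|\ge0 .$$
By maximality of $w$ it is $0$. In particular $F\setminus F'$ or $F'\setminus F$ is empty, which is (2).

**Step 3.** We select sides. From each member of $\mathcal S$ choose a side $F$ with $|F|\le|\bar F|$, and let $\mathcal F$ be the family of chosen sides. A side determines its separation, so distinct separations have distinct chosen sides. The family $\mathcal F$ covers every edge. Since $|F|+|\bar F|=n-k$, we have $|\bar F|\ge(n-k)/2>k$ for every $F\in\mathcal F$; this is where $n>3k$ enters.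

**Step 4.** We check laminarity. Let $F\neq F'$ be in $\mathcal F$ with $F\cap F'\ne\emptyset$. If $\bar F\cap\bar F'\ne\emptyset$, then $F$ and $F'$ are comparable by (2).

Suppose $\bar F\cap\bar F'=\emptyset$. Then $\bar F\subseteq F'\cup N(F')$, and $|\bar F|>k=|N(F')|$ gives $\bar F\cap F'\ne\emptyset$. Symmetrically $F\cap\bar F'\neq\emptyset$. These are the two other opposite corners, so (2) applies to the sides $F$ and $\bar F'$: either $F\subseteq\bar F'$ or $\bar F'\subseteq F$. The first is impossible since $F\cap F'\ne\emptyset$. In the second case $\bar F'\cup N(\bar F')\subseteq F\cup N(F)$, and taking complements gives $\bar F\subseteq F'$. Then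
$$|\bar F|\le|F'|\le|\bar F'|\le|F|\le|\bar F| ,$$
so all are equal and $\bar F=F'$. This contradicts $F\cap F'\ne\emptyset$. $\square$

Disjoint members of $\mathcal F$ are allowed to have crossing cuts, as in Section 4. Laminarity says nothing about that, and the counting does not need it.

## 7. Average degree $2k^2$ suffices

*Proof of Theorem 1.* Take $\mathcal F$ from Lemma 2. It has at most $2n-1$ members, each covering at most $\binom k2$ edges, and every edge is covered. So $|E(G)|\le(2n-1)\binom k2$, and the average degree is at most $\left(2-\frac1n\right)k(k-1)<2k(k-1)$.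

Now let $G$ be $k$-connected with average degree at least $2k^2$. Some vertex has degree at least $2k^2$, so $n\ge2k^2+1\ge 4k+1>3k$. If $G$ had no $k$-contractible edge, its average degree would be less than $2k(k-1)<2k^2$. So $G$ has one, and Conjecture A holds with $c=2$. $\square$

## 8. Where a factor $2$ is lost, and the competition at order $k^{3/2}$

A laminar family with $2n-1$ members consists of singletons and about as many larger sets, and the bound $\binom k2$ per member is wasteful for the larger ones, for two reasons.

First, if $B$ is a fragment of size $s$, then all fragments inside $B$ have their neighborhoods inside $B\cup N(B)$, a set of $k+s$ vertices. Together they cover at most $(k+s)^2/2$ edges, that is, $(k+s)^2/(2s)$ per vertex of $B$. For $s=2$ this is $(k+2)^2/4$, and for $s=k^2/2$ it is again $(k+2)^2/4$. In between it is smaller. Compare this with about $k^2/2$ per singleton.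

Second, fragments larger than $k^2/2$ can form long chains, but if consecutive members of a chain grow by at most $k$ in total, all their cuts lie in one set of at most $2k$ vertices. So few such sets are needed, and they cost only $O(kn)$ edges.

What remains are singletons $\{v\}$, where $v$ has degree $k$, each covering at most $\binom k2$ edges. This gives average degree at most $k^2+O(k)$. To gain the term $-2k^{3/2}$ we look at the edges at such a low vertex $v$. An edge from $v$ to a vertex $x$ must itself be covered. If a low vertex $w$ covers it, then $w$ is a neighbor of $v$ and $x$ is a common neighbor of $v$ and $w$. As a heuristic, suppose $v$ has $j$ low neighbors. Then only $k-j$ neighbors are left, which costs about $jk$ pairs. The $k-j$ neighbors are split among $j$ low vertices $w$, each sharing its group with $v$; so about $\frac12k^2/j$ pairs at $v$ are counted at least twice, which costs about $\frac14k^2/j$ per vertex. The sum $jk+\frac{k^2}{4j}$ is smallest at $j=\sqrt k/2$, where it equals $k^{3/2}$. This suggests at most $\frac{k^2}2-k^{3/2}$ edges per vertex up to $O(k)$, and average degree $k^2-2k^{3/2}+O(k)$.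 The next section proves this bound, and Section 10 builds graphs with exactly this balance.

## 9. The upper bound $k^2-2k^{3/2}+31k$

*Proof of Theorem 2(a).* Let $G$ be $k$-connected without a $k$-contractible edge.

**Step 1.** We dispose of small cases. If $n\le3k$, the average degree is less than $3k$, and $k^2-2k^{3/2}+31k-3k=k\big((\sqrt k-1)^2+27\big)>0$. If $k\le3$ and $n>3k$, Theorem 1 gives average degree less than $2k(k-1)\le12$, while $k^2-2k^{3/2}+31k=k\big((\sqrt k-1)^2+30\big)\ge60$. So from now on $k\ge4$ and $n>3k$. Let $\mathcal F$ be as in Lemma 2.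

**Step 2.** We sort $\mathcal F$ by size. Let $\mathcal B=\{F\in\mathcal F:2\le|F|\le k^2/2\}$ and $\mathcal C=\{F\in\mathcal F:|F|>k^2/2\}$. Let $B_1,\dots,B_r$ be the inclusion-maximal members of $\mathcal B$; they are pairwise disjoint by laminarity. Put $s_i=|B_i|$, $U=\bigcup_iB_i$, $u=|U|$. Let $L'=\{v\notin U:\{v\}\in\mathcal F\}$ and $\lambda=|L'|$. Then $\lambda+u\le n$, and vertices of $L'$ have degree $k$. Every $F\in\mathcal F$ is of exactly one of three types: a member of $\mathcal C$; contained in some $B_i$ (a member of $\mathcal B$, or a singleton inside $U$); or $\{v\}$ with $v\in L'$.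

**Step 3.** We pack the fragments of medium size. Put $A_i=B_i\cup N(B_i)$, so $|A_i|=k+s_i$. If $F\subseteq B_i$, then $N(F)\subseteq A_i$. The function $\frac{(k+s)^2}{2s}=\frac{k^2}{2s}+k+\frac s2$ is convex in $s>0$ and equals $\frac{(k+2)^2}4$ at both $s=2$ and $s=\frac{k^2}2$, so it is at most $\frac{(k+2)^2}4$ for all $s_i$. Hence
$$\sum_i\binom{|A_i|}2\le\sum_i s_i\cdot\frac{(k+s_i)^2}{2s_i}\le\frac{u(k+2)^2}4. \tag{3}$$

**Step 4.** We cut $\mathcal C$ into few chains. By laminarity the members of $\mathcal C$ containing a given one form a chain, so $\mathcal C$ is a forest under inclusion; the parent of a member is the smallest member of $\mathcal C$ properly containing it. Let $\ell$ be the number of minimal members. They are disjoint and larger than $k^2/2$, so $\ell\le2n/k^2$. Call a member a start if it does not have exactly one child. Let there be $\rho$ roots, $o$ members with exactly one child and $\beta$ with at least two. Counting non-roots by their parents gives $(\ell+o+\beta)-\rho\ge o+2\beta$, so $\beta\le\ell$, and there are at most $2\ell$ starts.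

From each start $F_1$ form the chain $F_1\subset F_2\subset\dots\subset F_m$ of successive parents, continued as long as the next parent exists and is not a start. Going down from any member through only children, we reach exactly one start, so these chains partition $\mathcal C$.

**Step 5.** We show that the sets $F_m\setminus F_1$ of different chains are disjoint, so that the total growth of all chains is at most $n$. Consider two chains with tops $F_m$ and $F'_{m'}$. If the tops are disjoint, nothing is to be shown. Otherwise they are comparable and distinct, say $F_m\subsetneq F'_{m'}$. Then $F_m$ has a parent $P$, and $P\subseteq F'_{m'}$. The parent $P$ is a start, since otherwise the first chain would continue. For $i\ge2$ the set $F'_i$ is not a start and has the only child $F'_{i-1}$, so every member of $\mathcal C$ properly contained in $F'_i$ is contained in $F'_{i-1}$. Since $P$ is a start, it is none of $F'_2,\dots,F'_{m'}$. Descending from $F'_{m'}$ we find $P\subseteq F'_1$. So $F_m\subseteq F_1'$, and $F_m\setminus F_1$ is disjoint from $F'_{m'}\setminus F'_1$.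

**Step 6.** We enclose the cuts of $\mathcal C$ in few windows. Cut each chain greedily into maximal runs $F_a\subset\dots\subset F_b$ with $|F_b|-|F_a|\le k$. If a run is followed by another, the first set of the next run exceeds $F_a$ in size by more than $k$. So a chain gives at most $1+(|F_m|-|F_1|)/k$ runs. By Step 5 and $k\ge4$ the total number of runs is at most
$$2\ell+\frac nk\le\frac{4n}{k^2}+\frac nk\le\frac{2n}k .$$
For a run let its window be $W=\bigcup_{i=a}^bN(F_i)$. Since $F_i\subseteq F_b$ we have $N(F_i)\subseteq F_b\cup N(F_b)$, and since $F_a\subseteq F_i$ we have $N(F_i)\cap F_a=\emptyset$. So $W\subseteq(F_b\setminus F_a)\cup N(F_b)$ and $|W|\le2k$. Hence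
$$\sum_W\binom{|W|}2\le\frac{2n}k\cdot\frac{(2k)^2}2=4kn,\qquad\sum_W|W|\le4n. \tag{4}$$

**Step 7.** We count the edges and keep track of overlaps. For $v\in L'$ put $N^*(v)=N(v)\setminus(L'\cup U)$ and $j_v=|N(v)\cap(L'\cup U)|$, so $|N^*(v)|=k-j_v$. Let $q_v$ be the number of windows containing $v$; by (4), $\sum_{v\in L'}q_v\le4n$. For a $2$-subset $e$ of $V$ let $\mu(e)=|\{v\in L':e\subseteq N^*(v)\}|$.

An edge covered by a member of $\mathcal C$ lies in a window. An edge covered by a member contained in some $B_i$ lies in $A_i$, and so does an edge with an end in $B_i$. At most $k\lambda$ edges have an end in $L'$. Every other edge is covered by some $\{v\}$ with $v\in L'$ and has no end in $L'\cup U$, so it is a pair inside $N^*(v)$. The number of pairs lying in at least one $N^*(v)$ is $\sum_v\binom{k-j_v}2-\sum_{\mu(e)\ge2}(\mu(e)-1)$. With (3) and (4),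
$$|E(G)|\le4kn+\tfrac14u(k+2)^2+k\lambda+\sum_{v\in L'}\binom{k-j_v}2-\sum_{\mu(e)\ge2}(\mu(e)-1). \tag{5}$$
If we drop the last sum here and use $\binom{k-j_v}2\le\frac{k^2}2$ and $\frac14(k+2)^2\le\frac{k^2}2+k$, we get $|E(G)|\le n\left(\frac{k^2}2+5k\right)$, that is, average degree at most $k^2+10k$. The remaining steps bring in $j_v$ and the last sum.

**Step 8.** We label the neighbors of a low vertex by the fragments that cover its edges. Let $v\in L'$ and $x\in N^*(v)$. The edge $vx$ is covered by some $F\in\mathcal F$; choose one such $F$ and give $x$ a label (relative to $v$) as follows.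

* If $F=\{w\}$ with $w\in L'$, the label is $w$. Then $v,x\in N(w)$, so $w\in N(v)\cap L'$ and $x\in N^*(w)$, because $x\notin L'\cup U$. Also $w\ne v$.
* If $F\subseteq B_i$, the label is $i$. Then $v,x\in N(F)\subseteq A_i$. As $v\notin U$, we have $v\in N(B_i)$, that is, $v$ has a neighbor in $B_i$.
* If $F\in\mathcal C$, the label is the window $W$ of the run containing $F$. Then $v,x\in W$.

The labels of the first two kinds number at most $|N(v)\cap L'|+|N(v)\cap U|=j_v$, since the $B_i$ are disjoint, $L'\cap U=\emptyset$, and each label $i$ needs its own neighbor of $v$. So $v$ has at most $y_v:=j_v+q_v$ labels. Moreover $y_v\ge1$: if $y_v=0$, there are no labels, so $N^*(v)=\emptyset$, although $|N^*(v)|=k-j_v=k$.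

Let $Q_v$ be the number of pairs $e\subseteq N^*(v)$ whose two elements have the same label. If the label classes have sizes $m_1,m_2,\dots$, at most $y_v$ of them and with sum $k-j_v$, then $Q_v=\frac12\left(\sum m_i^2-\sum m_i\right)$, and Cauchy–Schwarz gives
$$Q_v\ge\tfrac12\Big(\frac{(k-j_v)^2}{y_v}-(k-j_v)\Big). \tag{6}$$

**Step 9.** We turn equal labels into overlaps. Consider all pairs $(v,e)$ counted in $\sum_vQ_v$. If the label is some $w\in L'$, then $e\subseteq N^*(v)\cap N^*(w)$ with $w\neq v$, so $\mu(e)\ge2$. Otherwise $e$ lies in some $A_i$ or in some window. A pair $(v,e)$ with $\mu(e)=1$ is determined by $e$, and $e$ lies in some $A_i$ or window, so by (3) and (4) there are at most $\frac14u(k+2)^2+4kn$ such pairs. For each $e$ with $\mu(e)\ge2$ there are at most $\mu(e)$ pairs $(v,e)$. Since $\mu-1\ge\frac12\mu$ for $\mu\ge2$,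
$$\sum_{\mu(e)\ge2}(\mu(e)-1)\ \ge\ \tfrac12\sum_{\mu(e)\ge2}\mu(e)\ \ge\ \tfrac12\Big(\sum_{v\in L'}Q_v-\tfrac14u(k+2)^2-4kn\Big). \tag{7}$$
Insert (6) and (7) in (5). The terms in $j_v$ are $\binom{k-j_v}2+\frac{k-j_v}4-\frac{(k-j_v)^2}{4y_v}$, and $\binom{k-j}2+\frac{k-j}4=\frac{(k-j)^2}2-\frac{k-j}4\le\frac{(k-j)^2}2$. So
$$|E(G)|\le6kn+\tfrac38u(k+2)^2+k\lambda+\sum_{v\in L'}f_v,\qquad f_v=(k-j_v)^2\Big(\frac12-\frac1{4y_v}\Big). \tag{8}$$

**Step 10.** We bound $f_v$; this is the optimization announced in Section 8. Let $\Phi=\frac{k^2}2-k^{3/2}+\frac52k=\frac k2\big((\sqrt k-1)^2+4\big)>0$. We claim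
$$f_v\le\Phi+kq_v. \tag{9}$$
Write $j,q,y$ for $j_v,q_v,y_v$, so $y=j+q\ge1$ and $0\le j\le k$.

If $y>k$, then $k-j<q$ and $k-j\le k$, so $f_v\le\frac12(k-j)^2\le kq$, and (9) holds.

Let $1\le y\le k$. Since $(k-j)-(k-y)=q$,
$$(k-j)^2=(k-y)^2+q(2k-j-y)\le(k-y)^2+2kq .$$
As $0<\frac12-\frac1{4y}<\frac12$, we get $f_v\le(k-y)^2\left(\frac12-\frac1{4y}\right)+kq$. Expanding,
$$(k-y)^2\Big(\frac12-\frac1{4y}\Big)=\frac{k^2}2-ky-\frac{k^2}{4y}+\frac{y^2}2+\frac k2-\frac y4 .$$
Completing the square, $ky+\frac{k^2}{4y}=k^{3/2}+\frac ky\left(y-\frac{\sqrt k}2\right)^2$. Dropping $-\frac y4$,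
$$(k-y)^2\Big(\frac12-\frac1{4y}\Big)\le\frac{k^2}2-k^{3/2}+\frac k2+\Big[\frac{y^2}2-\frac ky\Big(y-\frac{\sqrt k}2\Big)^2\Big].$$
If $y\le2\sqrt k$, the bracket is at most $\frac{y^2}2\le2k$. If $y>2\sqrt k$, then $\frac{\sqrt k}2<\frac y4$, so $y-\frac{\sqrt k}2>\frac34y$, and the bracket is at most $\frac{y^2}2-\frac9{16}ky\le0$, because $y\le k$. In both cases the right side is at most $\frac{k^2}2-k^{3/2}+\frac k2+2k=\Phi$, which proves (9).

**Step 11.** We add up. First we compare the cost of vertices in $U$ with $\Phi$: since $\Phi-\frac k2-\frac38k^2=\frac{k^2}8-k^{3/2}+2k=\frac k8(\sqrt k-4)^2\ge0$,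
$$\tfrac38(k+2)^2=\tfrac38k^2+\tfrac32k+\tfrac32\le\Phi+k+\tfrac32\le\Phi+2k .$$
With (8), (9), $\sum_vq_v\le4n$ and $\lambda+u\le n$,
$$|E(G)|\le6kn+(\Phi+2k)u+k\lambda+\Phi\lambda+4kn\le n(\Phi+12k)\le n(\Phi+13k).$$
So the average degree is at most $2\Phi+26k=k^2-2k^{3/2}+31k$. This proves (a).

If $k\ge241$, then $4k\ge964>961=31^2$, so $2\sqrt k>31$ and $k^2-2k^{3/2}+31k<k^2$. So average degree at least $k^2$ forces a $k$-contractible edge for these $k$. $\square$

## 10. Lines over $\mathbb F_p$ and the lower bound

We now build graphs in which every edge lies in the neighborhood of a vertex of degree $k$, with the balance of Section 8: each low vertex has $j\approx\sqrt k/2$ low neighbors, and its other $k-j$ neighbors are split into $j$ blocks, each shared with exactly one low neighbor. To make the low vertices carry the count, there must be far fewer other vertices. Low vertices will be indexed by the $p^2$ lines $y=ax+b$ over $\mathbb F_p$, other vertices by points in a bounded number of columns. Two points in different columns lie on exactly one of these lines.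

We use a textbook fact: for odd $j$, the edge set of the complete graph on $j+1$ vertices is a disjoint union of $j$ perfect matchings $M_1,\dots,M_j$ (a 1-factorization). Take the vertices $\mathbb Z_j\cup\{\infty\}$, and for $i\in\mathbb Z_j$ the matching consisting of $\{\infty,i\}$ and all $\{i+r,i-r\}$, $1\le r\le\frac{j-1}2$. A pair $\{x,y\}\subset\mathbb Z_j$ lies in exactly the matching with $2i=x+y$, and $i$ is unique because $2$ is invertible modulo $j$.

**Definition (blocks and slots).** Let $j\ge3$ be odd and $k\ge3j$. Let $I$ be a set with $|I|=j+1$ and $M_1,\dots,M_j$ a 1-factorization of the complete graph on $I$. Choose positive integers $t_1,\dots,t_j$ with sum $k-j$, pairwise differing by at most $1$; then $t_i-1\le\frac{k-j}j$. For each $e\in M_i$ let $B_e$ be a block of $t_i$ slots, all blocks disjoint. Put $Q=\bigcup_eB_e$ and $Q_v=\bigcup_{e\ni v}B_e$ for $v\in I$. Distinct slots $s,s'$ are compatible if $s,s'\in Q_v$ for some $v$.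

Each $v$ lies in one edge of each $M_i$, so $|Q_v|=\sum_it_i=k-j$. A slot in $B_{vw}$ lies in exactly the two sets $Q_v$ and $Q_w$. So $q:=|Q|=\frac12(j+1)(k-j)$.

**Definition (the graph $G_p$).** Let $p\ge\max(q,k)$ be prime and let $\alpha_s$, $s\in Q$, be distinct elements of $\mathbb F_p$. The vertices of $G_p$ are the core vertices $(s,y)\in Q\times\mathbb F_p$ and the low vertices $(v,a,b)\in I\times\mathbb F_p^2$. The edges are

1. $(v,a,b)(w,a,b)$ for $v\ne w$;
2. $(v,a,b)(s,a\alpha_s+b)$ for $s\in Q_v$;
3. $(s,y)(s',y')$ for compatible $s,s'$ and all $y,y'\in\mathbb F_p$.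

A low vertex has degree $j+(k-j)=k$.

**Example.** For $j=3$, $k=9$ take $I=\{1,2,3,4\}$, the matchings $\{12,34\}$, $\{13,24\}$, $\{14,23\}$, and all $t_i=2$. There are $12$ slots, $|Q_v|=6$, and $p=13$ is allowed. Slots are incompatible exactly when their blocks belong to disjoint edges of $K_4$, which gives $3\cdot4=12$ incompatible pairs and $66-12=54$ compatible ones. So $G_{13}$ has $4\cdot169+12\cdot13=832$ vertices and $169\,(54+4\cdot6+6)=14196$ edges.

*Proof of Theorem 2(b).*

**Step 1.** We show that every edge of $G_p$ lies in $N(z)$ for some low vertex $z$. Type 1, $(v,a,b)(w,a,b)$: take $z=(u,a,b)$ with $u\in I\setminus\{v,w\}$, which exists since $|I|\ge4$. Type 2, $(v,a,b)(s,a\alpha_s+b)$: the slot $s$ lies in a block $B_{vw}$, so $s\in Q_w$; take $z=(w,a,b)$. Type 3, $(s,y)(s',y')$ with $s,s'\in Q_v$: since $\alpha_s\ne\alpha_{s'}$, the system $a\alpha_s+b=y$, $a\alpha_{s'}+b=y'$ has a unique solution $(a,b)$; take $z=(v,a,b)$.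

Since $|V(G_p)|\ge(j+1)p^2>k+1$, the set $N(z)$ is a cutset with $k$ elements. So once $G_p$ is known to be $k$-connected, the Fact of Section 2 shows that no edge is $k$-contractible.

**Step 2.** We begin the proof that $G_p$ is $k$-connected and show that the core stays connected. Let $|S|<k$. Each column $\{s\}\times\mathbb F_p$ has $p\ge k$ vertices, so one of them is outside $S$. The compatibility graph on $Q$ is connected and has more than one vertex: slots in $B_e$ and $B_{e'}$ with $e\cap e'\ne\emptyset$ are equal or compatible; and if $e=uv$ and $e'=xy$ are disjoint, any slot of $B_{ux}\neq\emptyset$ is compatible with the slots of both. Compatible columns are completely joined. So survivors in compatible columns are adjacent, two survivors in the same column have a common neighbor among the survivors of a compatible column, and along paths of the compatibility graph the core minus $S$ is connected.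

**Step 3.** We show that surviving low vertices are attached to the core. Fix $(a,b)$ with $X:=(I\times\{(a,b)\})\setminus S\neq\emptyset$, and let $\sigma=|X|$. The core neighbors of $(v,a,b)$ are the points $(s,a\alpha_s+b)$ with $s\in Q_v$, so the core neighbors of $X$ correspond to the slots in the union of the sets $Q_v$ with $(v,a,b)\in X$. We claim $|N(X)|\ge k$.

If $\sigma=1$, then $|N(X)|=k$. If $\sigma=2$, let the two vertices belong to $v$ and $w$ with $vw\in M_i$. Then $Q_v\cap Q_w=B_{vw}$, so $|N(X)|=(j-1)+2(k-j)-t_i$, which is at least $k$ if and only if $t_i\le k-j-1$. This holds since $t_i\le\frac{k-j}j+1\le\frac{k-j}3+1$ and $k-j\ge2j\ge6$. If $\sigma\ge3$, each slot is in exactly two of the sets $Q_v$, so $X$ has at least $\frac{\sigma(k-j)}2\ge\frac32(k-j)\ge k$ core neighbors, the last because $k\ge3j$.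

The low neighbors of $X$ are the other vertices of $I\times\{(a,b)\}$, and these all lie in $S$. Since $|S|<k\le|N(X)|$, some core neighbor of $X$ is outside $S$. As $X$ is a clique, all its vertices lie in the component of $G_p-S$ that contains the remaining core. So $G_p-S$ is connected, and $G_p$ is $k$-connected.

**Step 4.** We compute the average degree. The sum $\sum_v\binom{|Q_v|}2=(j+1)\binom{k-j}2$ counts a pair of slots in the same block twice, and any other compatible pair once, because two distinct edges of the complete graph on $I$ share at most one vertex. There are $\frac{j+1}2\sum_i\binom{t_i}2$ pairs in a common block. So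
$$|E(G_p)|=p^2\Big[(j+1)\tbinom{k-j}2-\tfrac{j+1}2\sum_i\tbinom{t_i}2+(j+1)(k-j)+\tbinom{j+1}2\Big],\qquad|V(G_p)|=(j+1)p^2+qp .$$
As $p\to\infty$ with $j,k$ fixed, the average degree $2|E(G_p)|/|V(G_p)|$ tends to
$$d^*=(k-j)(k-j-1)-\sum_i\binom{t_i}2+2(k-j)+j=(k-j)^2+k-\sum_i\binom{t_i}2. \tag{10}$$
Since $t_i-1\le\frac{k-j}j$, we have $\sum_i\binom{t_i}2\le\frac12\sum_it_i\cdot\frac{k-j}j=\frac{(k-j)^2}{2j}\le\frac{k^2}{2j}$, so
$$d^*\ge k^2-2jk-\frac{k^2}{2j}+k. \tag{11}$$
In the example above, (10) gives $d^*=36+9-3=42$.

**Step 5.** We choose $j$. For $k\ge9$ let $j$ be the least odd integer with $j\ge\frac{\sqrt k}2$. Since $\frac{\sqrt k}2\ge\frac32$, we have $j\ge3$; also $j<\frac{\sqrt k}2+2$. The condition $k\ge3j$ holds: for $9\le k\le36$ we have $j=3$, and for $k>36$ we have $\sqrt k<\frac k6$, so $3j<\frac32\sqrt k+6<\frac k4+6\le k$. Now $2jk<k^{3/2}+4k$ and $\frac{k^2}{2j}\le k^{3/2}$, so (11) gives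
$$d^*>k^2-2k^{3/2}-3k .$$
So for large $p$ the graphs $G_p$ are $k$-connected, have no $k$-contractible edge, and have average degree greater than $k^2-2k^{3/2}-3k$. This proves (b). $\square$

Parts (a) and (b) together give $a(k)=k^2-2k^{3/2}+O(k)$; the finitely many $k<9$, where $k\le a(k)\le k^2-2k^{3/2}+31k$ by $K_{k+1}$ and (a), only affect the constant. For each $c<1$ we have $k^2-2k^{3/2}-3k>ck^2$ for all large $k$, so for these $k$ some $k$-connected graph has average degree greater than $ck^2$ and no $k$-contractible edge. Thus the constant $1$ is asymptotically optimal, and the order $k^2$ in Conjecture A cannot be improved.
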